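# A minimal $\mathbb{Z}^d$-shift of finite type over the universal odometer

## 1. One finite quotient, and why all of them at once is different

Fix $d\ge 1$ for the moment. For a finite alphabet $\Sigma$, the group $\mathbb{Z}^d$ acts on $\Sigma^{\mathbb{Z}^d}$ (product topology) by $(T_ux)(v)=x(v+u)$. A *pattern* is an element $a\in\Sigma^F$ with $F\subset\mathbb{Z}^d$ finite.

**Definition (shift of finite type).** For a finite set $\mathcal L$ of patterns, the SFT $S_{\mathcal L}\subseteq\Sigma^{\mathbb{Z}^d}$ is the set of configurations in which no translate of a pattern of $\mathcal L$ appears. It is closed and translation-invariant.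

**Definition (minimal, factor).** A $\mathbb{Z}^d$-system is *minimal* if it is nonempty and every orbit is dense. A system $X$ *extends* $Y$ (or *factors onto* $Y$) if there is a continuous, surjective, $\mathbb{Z}^d$-equivariant map $X\to Y$.

We ask local rules to know about arithmetic. Suppose first that we want a minimal SFT in which each site knows its position modulo one finite-index subgroup.

**Proposition 1.** For every finite-index subgroup $\Gamma\le\mathbb{Z}^d$ there is a minimal SFT isomorphic to the translation action of $\mathbb{Z}^d$ on $\mathbb{Z}^d/\Gamma$.

**Proof.** Take $\Sigma=\mathbb{Z}^d/\Gamma$ and let $Y_\Gamma$ be the set of all $x$ with $x(v+e_m)=x(v)+e_m$ for all $v$ and all $m\le d$. This is an SFT: forbid the patterns on $\{0,e_m\}$ that violate the equation. A point of $Y_\Gamma$ satisfies $x(v)=x(0)+v$, so it is determined by $x(0)$, and every value of $x(0)$ occurs. Since $(T_ux)(0)=x(0)+u$, the map $x\mapsto x(0)$ is an equivariant bijection onto $\mathbb{Z}^d/\Gamma$. So $Y_\Gamma$ is a single finite orbit, hence minimal. $\square$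

For $d=2$ and $\Gamma=2\mathbb{Z}^2$ the alphabet is $\{00,10,01,11\}$. Rows alternate between $00\,10\,00\,10\cdots$ and $01\,11\,01\,11\cdots$, and there are exactly four configurations. Finitely many subgroups at once cost nothing more: apply Proposition 1 to their intersection.

What changes if we want *all* finite quotients at once? The object that collects them is the following.

**Definition (universal odometer).** The universal $\mathbb{Z}^d$-odometer is the translation action of $\mathbb{Z}^d$ on $\widehat{\mathbb{Z}^d}=\varprojlim\mathbb{Z}^d/\Gamma$, where $\Gamma$ ranges over the finite-index subgroups. A point is a compatible choice of one coset of each $\Gamma$.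

The image of $\mathbb{Z}^d$ in this compact group is dense, and every orbit is a translate of that image, so the action is minimal. The space is infinite. The system factors onto every transitive translation action of $\mathbb{Z}^d$ on a finite abelian group, these factors separate points, and it is unique up to isomorphism. The question, whose source is "On The Dynamics And Recursive Properties Of Multidimensional Symbolic Systems", is: **for which $d$ is there a minimal $\mathbb{Z}^d$-SFT extending the universal odometer?**

The construction of Proposition 1 writes the whole position into each symbol, so its alphabet grows with the index of $\Gamma$, while now the alphabet must be finite once and for all. Moreover the answer cannot be a finite orbit, and so it cannot contain one: a finite orbit is closed, and in a minimal system it would be everything, whereas a finite system does not map onto an infinite one. In dimension one this ends the matter.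

**Proposition 2.** For $d=1$ there is no minimal SFT extending the universal odometer.

**Proof.** Let $X$ be a nonempty one-dimensional SFT. We may choose $k\ge1$ such that membership in $X$ is decided by the words of length $k$ that appear. Let $x\in X$. By the pigeonhole principle there are $i<j$ with $x_{[i,i+k)}=x_{[j,j+k)}$. Let $z$ have period $j-i$ and agree with $x$ on $[i,j)$. For $t\in[j,j+k)$ we have $x_t=x_{t-(j-i)}$, so by induction on $t$ the sequences $z$ and $x$ agree on $[i,j+k)$. Every length-$k$ word of $z$ appears in $z$ starting at a place in $[i,j)$, hence inside $[i,j+k)$, hence in $x$. So $z\in X$ is periodic. If $X$ is minimal it is finite. $\square$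

From now on $d\ge2$ is fixed. The answer will be yes for every such $d$.

## 2. Odometers along a tower of cubes, and the statements

Write $[a,b]$ for integer intervals, $[0,N)=\{0,\dots,N-1\}$, and $\ell(k)$ for the number of binary digits of $k\ge1$.

**Definition (zoom sequence).** A *zoom sequence* is a sequence of integers $(N_n)_{n\ge1}$ with $N_n\ge n$ such that $N_n$ can be computed from $n$ (in binary) in time polynomial in $\ell(n)$.

Since an output is no longer than the time used to write it, $\ell(N_n)$ is bounded by a polynomial in $\ell(n)$. Examples: $N_n=n$ and $N_n=2^{\ell(n)}$. The sequence $2^n$ is not one, since it has $n+1$ digits.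

**Theorem A.** For every zoom sequence there is $n_0$, which may be taken arbitrarily large, and a minimal $\mathbb{Z}^d$-SFT $X$ with a factor map $\pi:X\to\mathbb{G}:=\varprojlim_{n\ge n_0}\mathbb{Z}^d/M_n\mathbb{Z}^d$, where $M_n=N_{n_0}N_{n_0+1}\cdots N_{n-1}$. Moreover, Haar-almost every point of $\mathbb{G}$ has exactly one $\pi$-preimage.

**Theorem 1.** For every $d\ge2$ there is a minimal $\mathbb{Z}^d$-SFT factoring onto the universal $\mathbb{Z}^d$-odometer.

**Proof of Theorem 1 from Theorem A.** Take $N_n=n$. For $m\ge1$, one of $n_0,\dots,n_0+m-1$ is a multiple of $m$, so $m\mid M_{n_0+m}$. A subgroup $\Gamma$ of index $m$ contains $m\mathbb{Z}^d\supseteq M_{n_0+m}\mathbb{Z}^d$. So the groups $M_n\mathbb{Z}^d$ are cofinal among the finite-index subgroups, and $\mathbb{G}=\widehat{\mathbb{Z}^d}$. $\square$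

There is a complement that tells which sets of primes can occur. For a nonempty set $A$ of primes let $\mathbb{Z}_A^d=\prod_{p\in A}\mathbb{Z}_p^d$ with the translation action of $\mathbb{Z}^d$. For $A$ the set of all primes this is the universal odometer; for $A=\{2\}$ it is the $d$-fold $2$-adic odometer. A system with metric $\rho$ is *equicontinuous* if for every $\varepsilon>0$ there is $\delta>0$ such that $\rho(x,y)<\delta$ implies $\rho(T_ux,T_uy)<\varepsilon$ for all $u\in\mathbb{Z}^d$. The *maximal equicontinuous factor* of $X$ is the equicontinuous factor through which every factor map from $X$ to an equicontinuous system passes. For instance, each $Y_\Gamma$ of Proposition 1 is finite, hence equicontinuous, hence its own maximal equicontinuous factor. A set of integers is *computably enumerable* (c.e.) if some algorithm lists its elements.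

**Theorem 2.** Let $A$ be a nonempty set of primes. For $d\ge2$ the following are equivalent:

1. $A$ is computably enumerable;
2. $\mathbb{Z}_A^d$ is the maximal equicontinuous factor of some minimal $\mathbb{Z}^d$-SFT;
3. there are a minimal $\mathbb{Z}^d$-SFT $X$ and a factor map $\pi:X\to\mathbb{Z}_A^d$ that is one-to-one over a set of full Haar measure.

In case 3, $X$ is uniquely ergodic, has zero topological entropy, and is measure-theoretically isomorphic (via $\pi$) to $\mathbb{Z}_A^d$ with Haar measure. The map $\pi$ is never injective.

Sections 3 to 8 prove Theorem A, and Section 9 proves Theorem 2.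

## 3. Blocks acting as tiles, and where minimality gets stuck

A sensible first approach keeps the symbols of Proposition 1 for one modulus $N$, so that $\mathbb{Z}^d$ is cut into cubes (blocks) of side $N$, and then asks the blocks to know their position modulo a next number $N'$. Writing that position into every cell multiplies the alphabet by $(N')^d$, and the third level multiplies it again. But the position of a block is only $d\,\ell(N')$ bits, and a block is large. So let the facets of some fixed lines of cells carry one bit each. The bits that cross a face of the block then form the "color" of the block on this face, and a block acts as a big tile with $2d$ colors. Neighboring blocks automatically have equal colors on their common face. What has to be imposed is that the $2d$-tuple of colors of a block be one of the allowed tuples. For this, a computation is run inside the block, drawn as a space-time diagram with local rules: a Turing machine reads the $2d$ colors and must accept.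

The big tiles should in turn do the same thing one level higher. So the machine at level $n$ must check membership in the tile set $W_{n+1}$ of the next level, whose definition mentions that machine. This is a fixed-point problem, in the style of Durand–Romashchenko–Shen, and it is solved by the recursion theorem. The payoff is a decomposition of each configuration into blocks, into blocks of blocks, and so on, and this gives the factor map to $\varprojlim\mathbb{Z}^d/M_n\mathbb{Z}^d$.

What is not automatic is minimality. We must show that a tile $t$ that occurs somewhere occurs in every large enough block of blocks. Suppose $t$ sits in the computation area of the block that represents the big tile $t'$. What stands in one cell of a computation depends, in general, on the whole input, hence on all bits of $t'$. To find $t$ elsewhere we would look for $t'$ elsewhere. If $t'$ is itself a computation tile, of a block that represents $t''$, we would look for $t''$, and so on. Each level asks the same question of the next, and the argument never starts. This is the exact point at which the plain construction leaves us without a proof.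

The remedy is to put, in every block and at fixed places, an example of *every conceivable* computation tile. Such a place is called a *slot*. The tile in a slot believes that it stands in the computation area, so its colors are wrong for its surroundings, and it is enclosed by special tiles, the *adapters*, whose one false color makes the matching work. Then computation tiles occur everywhere for free. Outside the computation area each tile depends on at most one bit of $t'$, and finding another tile $t_1'$ with one prescribed bit is easy. The regress stops after two levels. The price is that adapters lie about positions, and we have to prove that the hierarchy survives the lies.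

## 4. The tile sets $W_n$

Fix a zoom sequence. We define a tile set $W_n=W_n^{\mathcal M}$ for every machine $\mathcal M$ and every suitable $n$; the machine is chosen in Section 5.

**Machines.** A *machine* $\mathcal M$ is a deterministic Turing machine with one right-infinite tape (cells $0,1,2,\dots$), finite state set $Q\ni q_0,q_{acc}$, finite tape alphabet $\Omega\supseteq\{0,1\}^{2d+1}\cup\{\sqcup\}$, input alphabet $\{0,1\}^{2d+1}$, and total transition function $\delta:\Omega\times Q\to\Omega\times Q\times\{-1,0,1\}$ with $\delta(a,q_{acc})=(a,q_{acc},0)$. It starts in state $q_0$ on cell $0$ and never moves left from cell $0$. It *accepts* if it reaches $q_{acc}$; to reject, it loops forever.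

**Labels.** Direction $m\in[1,d]$ has a finite label set $\Lambda_m$:

* $\Lambda_1$: pairs $(w,h)$ with $w\in\{\varnothing,0,1\}$ and $h\in\{\varnothing\}\cup(\{\to,\leftarrow\}\times Q)$;
* $\Lambda_2$: triples $(w,u,s)$ with $w\in\{\varnothing,0,1\}$, $u\in\{\varnothing\}\cup\{0,1\}^2$, $s\in\{\varnothing\}\cup(\Omega\times(Q\cup\{\varnothing\}))$;
* $\Lambda_m$ for $m\ge3$: $w\in\{\varnothing,0,1\}$.

Here $w$ is a bit on a wire, $s$ is a tape cell of $\mathcal M$ (with the state if the head is there), $h$ is a moving head, and $u$ brings two bits to the input row. The *trivial* label has all components $\varnothing$. Let $c=c(\mathcal M)$ be the least integer with $|\Lambda_m|\le2^c$ for all $m$, fix (computably in $\mathcal M$) injective codes $\Lambda_m\to\{0,1\}^c$, and put $B=\prod_m|\Lambda_m|^2$, the number of $2d$-tuples of labels.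

**Parameters.** Put $L_n=d\,\ell(N_n)+c$ and $K_n=2^{\lfloor\ell(N_n)/4\rfloor}$. When $n$ is given, write
$$N=N_n,\qquad K=K_n,\qquad L=L_{n+1}\ (\text{note: } n+1),\qquad H=K+3 .$$
Call $n$ *admissible* if
$$L+2\le K,\qquad K+6+3K^2\le N,\qquad K+6+3B\le N. \tag{1}$$
All large $n$ are admissible. Indeed $2^{\ell(N)-1}\le N<2^{\ell(N)}$ gives $K\le2^{\ell(N)/4}\le(2N)^{1/4}$ and $K\ge2^{(\ell(N)-3)/4}\ge2^{-3/4}N^{1/4}$, so
$$\tfrac12n^{1/4}\le\tfrac12N^{1/4}\le K\le(2N)^{1/4}, \tag{2}$$
while $L_{n+1}$ is bounded by a polynomial in $\ell(n+1)$. Note that $L\ge3$, so $K\ge5$. Since $N_{n+1}\ge n+1$, also $\ell(n+1)\le L$.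

**Colors and tiles.** A *color of level $n$ in direction $m$* is a pair $(p,\lambda)$ with $p\in[0,N)^d$ and $\lambda\in\Lambda_m$. We call $p$ its *coordinates*. It is encoded by a string in $\{0,1\}^{L_n}$ (the binary coordinates of $p$, with $\ell(N)$ digits each, then the code of $\lambda$), and we identify a color with its code. A *tile* is a tuple $t=(t_{-m},t_{+m})_{m\le d}$ of colors. Positions $p\in[0,N)^d$ are taken modulo $N$. A tile at position $p$ has $-m$ facet $(p,m)$ and $+m$ facet $(p+e_m,m)$. When $p_j=1$ for all $j\ge3$ we write $p=(x,y)$ with $x=p_1$, $y=p_2$ and call $p$ a *plane position*. For $d=2$ all positions are plane positions.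

**Wires and zone.** For $i\in[0,L)$ the *wire of direction $m$ and index $i$* is the line

* $p_2=i+2$, $p_j=1$ for $j\ge3$, if $m=1$;
* $p_1=i+2$, $p_j=1$ for $j\ge2$, $j\ne m$, if $m\ge2$.

The *zone* is $Z=\{p:p_1\in[2,K],\ p_2\in[1,K],\ p_j=1\ (j\ge3)\}$. For $d=2$ the wires are the rows and the columns with index in $[2,L+1]$, and the zone is the rectangle $[2,K]\times[1,K]$; its bottom row $y=1$ will prepare the input, and its rows $2,\dots,K$ will compute. For $d=3$ the direction-3 wires are the lines $(i+2,1,*)$.

Two different wires meet only inside $Z$. Wires of directions $1$ and $2$ meet at plane positions with both coordinates in $[2,L+1]$. Wires of directions $1$ and $m\ge3$ are disjoint ($p_2\ge2$ versus $p_2=1$). Wires of different directions $m,m'\ge2$ meet at plane positions $(i+2,1)$. Different wires of the same direction are disjoint.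

**Label domains.** The label components on the facet $(p,m)$ must satisfy the following; all components not mentioned must be $\varnothing$.

* $m=1$, $p=(x,y)$ plane: $w\in\{0,1\}$ if $y\in[2,L+1]$ (any $x$); $h$ is arbitrary if $x\in[3,K]$ and $y\in[2,K]$.
* $m=2$, $p=(x,y)$ plane: $w\in\{0,1\}$ if $x\in[2,L+1]$ (any $y$); $u\in\{0,1\}^2$ if $x\in[2,L+1]$ and $2\le y\le x$; $s\in\Omega\times(Q\cup\{\varnothing\})$ if $x\in[2,K]$ and $2\le y\le K$.
* $m\ge3$: $w\in\{0,1\}$ if $p_1\in[2,L+1]$ and $p_j=1$ for all $j\ge2$, $j\ne m$ (any $p_m$).

So a facet of direction $m$ carries a bit $w$ iff the positions on its two sides lie on a wire of direction $m$. Facets with a component $h$, $u$ or $s$ different from $\varnothing$ separate two positions of $Z$.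

**Local rules** for a tile at $p$ ($\pm m$ refers to its labels on the $\pm m$ facets):

* (a) $p=(x,y)$ plane, $y\in[2,L+1]$, $x\ne y$: the $w$-components on $-1$ and $+1$ are equal.
* (b) $p$ on a wire of direction $m\ge2$ with $p_m\ne1$: the $w$-components on $-m$ and $+m$ are equal.
* (c) $p=(x,y)$ plane, $x\in[2,L+1]$: if $2\le y<x$, the $u$-components on $-2$ and $+2$ are equal; if $y=x$, the $u$-component on $-2$ equals ($w$ on $-1$, $w$ on $+1$).
* (d) $p=(x,1)$ plane, $2\le x\le K$: the $s$-component on $+2$ is $(a,q)$ with $q=q_0$ if $x=2$ and $q=\varnothing$ otherwise. If $x\ge L+2$ then $a=\sqcup$. If $x=i+2$ with $i<L$, then $a=(\nu_i,u,w_{-2},w_{+2},\dots,w_{-d},w_{+d})$, where $\nu_i$ is the $i$-th binary digit of $n+1$ (weight $2^i$, so $\nu_i=0$ for $i\ge\ell(n+1)$), $u$ is the $u$-component on $+2$ (two bits), and $w_{\pm m}$ is the $w$-component on $\pm m$.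
* (e) $p=(x,y)$ plane, $2\le x\le K$, $2\le y\le K-1$: $(s_{-2},s_{+2},h_{-1},h_{+1})\in\mathcal R$. For $y=K$: there is $s'=(a',q')$ with $q'\in\{\varnothing,q_{acc}\}$ and $(s_{-2},s',h_{-1},h_{+1})\in\mathcal R$.

Here $\mathcal R$ consists of the quadruples $((a,q),(a',q'),h_-,h_+)$ of these forms:

* R1: $q=q'=\varnothing$, $a'=a$, $h_\pm=\varnothing$.
* R2: $q=\varnothing$, $q'\in Q$, $a'=a$, $h_-=(\to,q')$, $h_+=\varnothing$.
* R3: $q=\varnothing$, $q'\in Q$, $a'=a$, $h_-=\varnothing$, $h_+=(\leftarrow,q')$.
* R4: $q\in Q$, $\delta(a,q)=(a',q'',\epsilon)$, and: if $\epsilon=0$, then $q'=q''$, $h_\pm=\varnothing$; if $\epsilon=1$, then $q'=\varnothing$, $h_-=\varnothing$, $h_+=(\to,q'')$; if $\epsilon=-1$, then $q'=\varnothing$, $h_-=(\leftarrow,q'')$, $h_+=\varnothing$.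

In words: a direction-1 wire has one bit before the diagonal $x=y$ and another bit after it; a wire of direction $m\ge2$ has one bit up to $p_m=1$ and another bit after; rule (c) brings both bits of the direction-1 wire of index $i$ down column $i+2$; rule (d) assembles the $i$-th input letter; rule (e) draws the run of $\mathcal M$, with column $x$ as cell $x-2$ and height as time.

To see $\mathcal R$ at work, suppose $\delta(a,q_0)=(b,q_1,1)$ and $\delta(g,q_1)=(g,q_{acc},0)$, and look at columns $2,3,4$ with bottom labels $(a,q_0),(g,\varnothing),(\sqcup,\varnothing)$. Column $2$ uses R4: its top is $(b,\varnothing)$ and it sends $(\to,q_1)$ to the right. Column $3$ uses R2 and gets top $(g,q_1)$. Column $4$ uses R1. In the next row column $3$ uses R4 with $\epsilon=0$ and gets top $(g,q_{acc})$; the others use R1.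

**Proper tiles.** A *proper tile at $p$* is a tile with $t_{-m}=(p,\lambda_{-m})$, $t_{+m}=(p+e_m,\lambda_{+m})$ whose labels satisfy the domain conditions and the rules. If $p\notin Z$ is not on a wire, the domain conditions make all labels trivial, so there is exactly one proper tile at $p$, the *trivial* one.

**Slots and adapters.** Enumerate $Z$ as $p^{(k)}$, $k\in[0,K(K-1))$, by $k=(x-2)+(K-1)(y-1)$, and all $2d$-tuples of labels by $j\in[0,B)$. Put
$$r(k,j)=(H+3k,\ H+3j,\ H,\dots,H).$$
Let $\mathcal S$ be the set of those $r=r(k,j)$ for which the $j$-th label tuple gives a proper tile at $p^{(k)}$. Call this tile $z_r$ and write $\mathrm{pos}(z_r)=p^{(k)}$. The points of $\mathcal S$ are the *slots*. By (1), the cubes $r+\{-1,0,1\}^d$ are pairwise disjoint (different $r$ differ by at least $3$ in the first or second coordinate) and contained in $[K+2,N-2]^d$. Every point of $Z$ or of a wire has a coordinate $\le K$, so these cubes avoid $Z$ and the wires; they also avoid positions having a coordinate $0$ or $N-1$.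

The positions $r\pm e_m$ are *adapter positions*. The *adapter* at $r-e_m$ is the trivial proper tile there with its $+m$ color replaced by $(z_r)_{-m}$. The *adapter* at $r+e_m$ is the trivial proper tile there with its $-m$ color replaced by $(z_r)_{+m}$.

**The tile set.** Let $G=[0,N)^d\setminus(Z\cup\mathcal S)$; it contains all adapter positions. For $p\in Z\cup G$ let $W_n(p)$ be the singleton consisting of the adapter if $p$ is an adapter position, and the set of proper tiles at $p$ otherwise. Put $W_n=\bigcup_{p\in Z\cup G}W_n(p)$. Tiles in $W_n(p)$ with $p\in Z$ are *zone tiles*. In particular each $z_r$ is a zone tile, in $W_n(\mathrm{pos}(z_r))$, and every zone tile is some $z_r$.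

**(3) What colors say about positions.** For $t\in W_n(p)$: the color $t_{-m}$ has coordinates $p$, unless $p=r+e_m$ is an adapter position, when it has coordinates $\mathrm{pos}(z_r)+e_m$; the color $t_{+m}$ has coordinates $p+e_m$, unless $p=r-e_m$ is an adapter position, when it has coordinates $\mathrm{pos}(z_r)$. Each tile has at most one exceptional side. Hence the sets $W_n(p)$ are pairwise disjoint: if $t\in W_n(p)\cap W_n(p^*)$, at least $2d-2\ge2$ sides are unexceptional in both descriptions, and any such side gives $p=p^*$.

**The shift.** Let $X_n=\{x\in W_n^{\mathbb{Z}^d}:x(v)_{+m}=x(v+e_m)_{-m}\ \forall v,m\}$, an SFT. Patterns over $W_n$ on finite sets that satisfy these matching conditions wherever both tiles are present are called *legal*.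

## 5. A machine that checks its own tile set

This section produces one machine $\mathcal M$ that, on each level, decides quickly which tuples are tiles of $W_n^{\mathcal M}$.

**The decision algorithm $F$.** For $t'=(\kappa_{-m},\kappa_{+m})_m\in(\{0,1\}^{L_n})^{2d}$ let $\mathrm{word}_n(t')$ be the word of length $L_n$ over $\{0,1\}^{2d+1}$ with $i$-th letter $(\nu_i,\kappa_{-1,i},\kappa_{+1,i},\dots,\kappa_{-d,i},\kappa_{+d,i})$, where $\nu_i$ is the $i$-th binary digit of $n$ (zero for $i\ge\ell(n)$). Since $\ell(n)\le\ell(N_n)\le L_n$, the first track determines $n$. On input (code of $\mathcal M$, word $\omega$ over $\{0,1\}^{2d+1}$), $F$ does the following.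

1. It reads $n$ from the first track and rejects unless $n\ge1$.
2. It computes $N_n,N_{n+1},c,L_n,L_{n+1},K_n,B$ and rejects unless $n$ is admissible for $\mathcal M$ and $|\omega|=L_n$.
3. It parses the other tracks as $2d$ colors and rejects if some coordinate is $\ge N_n$ or some label code is invalid.
4. By (3), if the tuple $t$ is in $W_n(p)$, then $p$ is the coordinates of $t_{-1}$ or of $t_{-2}$, because at most one of these sides is exceptional. For each of these two candidates $p$ it tests whether $t\in W_n(p)$. To find out whether $p$ is a slot or an adapter position, it looks at $p$ and the $2d$ points $p\pm e_m$; for each of them it solves for $k,j$ by division, checks ranges and the coordinates of index $\ge3$, and checks whether the $j$-th label tuple gives a proper tile at $p^{(k)}$. If $p$ is a slot, the candidate is discarded; if $p$ is an adapter position, $t$ is compared with the adapter; otherwise $F$ checks whether $t$ is a proper tile at $p$. It accepts if a test succeeds.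

Being a proper tile is a bounded number of comparisons of integers with polynomially many digits, the computation of one digit of $n+1$, and finitely many look-ups in the finite tables of $\mathcal M$. As $\ell(n)\le|\omega|$ in step 1 and $N_n,N_{n+1}$ are computable in time polynomial in $\ell(n+1)$, for fixed $\mathcal M$ the algorithm $F$ always halts in time polynomial in $|\omega|$. For $n$ admissible it accepts $(\mathcal M,\mathrm{word}_n(t'))$ iff $t'\in W_n^{\mathcal M}$.

**Lemma 1.** There are a machine $\mathcal M$ and a polynomial $P$ such that for all $\omega$: $\mathcal M$ accepts $\omega$ iff $F$ accepts $(\mathcal M,\omega)$, and then $\mathcal M$ accepts within $P(|\omega|)$ steps.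

**Proof.** This is the recursion theorem, with attention to time. Consider algorithms $D$ (multitape Turing machines, coded by binary words) taking pairs $(v,\omega)$ with $v\in\{0,1\}^*$ and $\omega$ a word over $\{0,1\}^{2d+1}$. For given $D$ and $v$, the algorithm "on input $\omega$, write $v$ on a second input tape and run $D$ on $(v,\omega)$" can be converted effectively into a machine of our format: use the standard one-tape simulation, mark cell $0$ in the first step so that the head never moves left from it, and replace rejection by an infinite loop. This gives a computable function $\mathsf s$ such that $\mathsf s(\mathrm{code}(D),v)$ is the code of a machine that accepts $\omega$ iff $D$ accepts $(v,\omega)$; for fixed $D,v$ its time to accept is bounded by a polynomial in $|\omega|$ plus the running time of $D$ on $(v,\omega)$.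

Let $D$ be the algorithm: on $(v,\omega)$, compute $\mathsf s(v,v)$ and run $F$ on $(\mathsf s(v,v),\omega)$. Let $e=\mathrm{code}(D)$ and let $\mathcal M$ be the machine with code $\mathsf s(e,e)$. Then $\mathcal M$ accepts $\omega$ iff $D$ accepts $(e,\omega)$ iff $F$ accepts $(\mathsf s(e,e),\omega)$, that is, $(\mathcal M,\omega)$. Computing $\mathsf s(e,e)$ takes constant time, and $F$ on $(\mathcal M,\cdot)$ takes polynomial time. $\square$

Fix this $\mathcal M$. Fix $n_0$, as large as we please, such that all $n\ge n_0$ are admissible and $P(L_{n+1})\le K_n-2$ for all $n\ge n_0$. This is possible since $L_{n+1}$ is polynomially bounded in $\ell(n+1)$ while $K_n\ge\frac12n^{1/4}$ by (2). From now on all levels are $\ge n_0$, and we have: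

**(4)** A tuple $t'\in(\{0,1\}^{L_{n+1}})^{2d}$ is in $W_{n+1}$ iff $\mathcal M$ accepts $\mathrm{word}_{n+1}(t')$, and in that case it does so within $K_n-2$ steps.

## 6. Level-$n$ blocks are level-$(n+1)$ tiles

**Definition (legal block).** A *legal block* of level $n$ is a map $\mathcal B:[0,N)^d\to W_n$ with $\mathcal B(p)\in W_n(p)$ for $p\notin\mathcal S$, $\mathcal B(r)=z_r$ for $r\in\mathcal S$, and matching colors on all interior facets. Its *boundary tuple* is $\partial\mathcal B=(\kappa_{-m},\kappa_{+m})_m\in(\{0,1\}^L)^{2d}$, $L=L_{n+1}$, where $\kappa_{-m,i}$ (resp. $\kappa_{+m,i}$) is the $w$-component of the $-m$ (resp. $+m$) label at the position of the wire of direction $m$ and index $i$ with $p_m=0$ (resp. $p_m=N-1$).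

**Lemma 2.** $\mathcal B\mapsto\partial\mathcal B$ is a bijection from legal blocks onto $W_{n+1}$. Two legal blocks $\mathcal B,\mathcal B'$, with $\mathcal B'$ placed next to $\mathcal B$ in direction $+e_m$, match along the common face iff $\kappa_{+m}(\mathcal B)=\kappa_{-m}(\mathcal B')$.

**Proof.** **Matching along a face.** The facets of the common face have $p_m\equiv0$ mod $N$. The positions on both sides have a coordinate $0$ or $N-1$, so they are not adapter positions or slots, and by (3) the coordinates always match. Their labels are trivial off the wires of direction $m$, and on these wires only the $w$-component is nontrivial, as $h,u,s$ live only between zone positions. So the faces match iff the bits agree, which is the second statement.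

**Only labels matter inside.** For interior facets that do not touch a slot the coordinates match, because exceptional sides of adapters face slots. The labels of such facets at adapters are trivial on both sides. The facets touching slots match by construction. Slots and adapters are fixed. So a legal block is a choice of labels on facets that obeys domains and rules.

**What rules (a)–(d) determine.** This step shows that the boundary tuple fixes everything up to the first computation row. Call "facet $x$" of a line the facet preceding position $x$ on it.

* By (a), the direction-1 wire $i$ has $w=\kappa_{-1,i}$ on facets $x\le i+2$ and $w=\kappa_{+1,i}$ on facets $x\ge i+3$: equality is imposed at every position except $x=y=i+2$.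
* By (b), the direction-$m$ wire $i$ ($m\ge2$) has $w=\kappa_{-m,i}$ on facets $p_m\le1$ and $w=\kappa_{+m,i}$ on facets $p_m\ge2$: the only free position is $p_m=1$.
* By (c), $u=(\kappa_{-1,i},\kappa_{+1,i})$ on the direction-2 facets $(x,y)$ with $x=i+2$, $2\le y\le x$: at $y=x$ it is read from the two sides of the diagonal tile, and it is constant below.
* By (d), the $s$-labels on the direction-2 facets $(x,2)$, $2\le x\le K$, form the initial configuration of $\mathcal M$ on the input $\mathrm{word}_{n+1}(\partial\mathcal B)$, with column $x$ as cell $x-2$. Indeed, at $(i+2,1)$ the labels $w_{\pm m}$ are $\kappa_{\pm m,i}$ for $m\ge2$ by the second item.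

Conversely, any tuple in $(\{0,1\}^L)^{2d}$ yields such labels, and they satisfy (a)–(d).

**What rule (e) adds.** Consider row $y\in[2,K]$, and suppose the $s$-labels on the facets $(x,y)$, $2\le x\le K$, describe a configuration with exactly one head, in column $x_0$. Inspection of $\mathcal R$ shows: a facet with $h=(\to,\cdot)$ has on its left a tile whose $h_+$ is $(\to,\cdot)$, and only R4 allows this, so this left tile has a head on its $-2$ facet. Likewise a facet with $h=(\leftarrow,\cdot)$ has a tile with a head on its right. The outer facets $x=2$ and $x=K+1$ have $h=\varnothing$ by the domain condition. So all $h$ in the row are $\varnothing$, except possibly on the two facets of column $x_0$, where they are given by R4. The tile that receives the head must use R2 or R3 and gets the new state; all other headless tiles use R1. Hence the row can be filled, as far as $\mathcal R$ is concerned, iff the head does not leave columns $[2,K]$. The filling is unique, and the resulting top labels (for $y=K$: the labels $s'$) form the next configuration of $\mathcal M$. For $y=K$ there is the additional requirement that the head is then in state $q_{acc}$.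

By induction on $y$, the facets at height $y$ carry the configuration at time $y-2$, and the labels $s'$ carry the one at time $K-1$. So a tuple $t'$ extends to a legal block iff $\mathcal M$ on $\mathrm{word}_{n+1}(t')$ stays in cells $[0,K-2]$ during times $0,\dots,K-1$ and is in state $q_{acc}$ at time $K-1$; the extension is unique. If this holds, $\mathcal M$ accepts, so $t'\in W_{n+1}$ by (4). Conversely, if $t'\in W_{n+1}$, then by (4) $\mathcal M$ accepts within $K-2$ steps, so its head never leaves $[0,K-2]$, and it then stays put in state $q_{acc}$. $\square$

For $t'\in W_{n+1}$ let $\sigma_n(t')$ be the legal block with boundary tuple $t'$. By Lemma 2, concatenation of blocks maps legal patterns over $W_{n+1}$ to legal patterns over $W_n$, and $\sigma_n(X_{n+1})\subseteq X_n$, the block $\sigma_n(y(v))$ being placed on $Nv+[0,N)^d$.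

## 7. Unique decomposition in spite of the adapters

**Lemma 3.** For every $x\in X_n$ there are exactly one coset $C$ of $N\mathbb{Z}^d$ and exactly one $y\in W_{n+1}^{\mathbb{Z}^d}$ such that, with $c_0$ the element of $C\cap(-N,0]^d$, for all $v$ the restriction of $x$ to $c_0+Nv+[0,N)^d$ is $\sigma_n(y(v))$. Moreover $y\in X_{n+1}$.

**Proof.** The position of a location $v$ relative to a coset $C=c_0+N\mathbb{Z}^d$ is $v-c_0$ mod $N$.

**Step 1: some tile is outside the zone.** We need a starting point: some $x(v)$ lies in $W_n(p)$ with $p\in G$. Otherwise all tiles are zone tiles, and zone tiles have no exceptional side. If $x(v)\in W_n(p)$, $p\in Z$, then by (3) the color $x(v)_{+1}=x(v+e_1)_{-1}$ has coordinates $p+e_1$, so $x(v+e_1)\in W_n(p+e_1)$. Thus $p_1$ increases forever inside $[2,K]$, a contradiction.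

**Step 2: positions propagate inside $G$.** Let $p$ and $p+e_m$ (mod $N$) be in $G$. We claim that $x(v)\in W_n(p)$ iff $x(v+e_m)\in W_n(p+e_m)$. If $x(v)\in W_n(p)$, then $x(v)_{+m}$ has coordinates $p+e_m$, because $p+e_m$ is not a slot. By (3), a tile whose $-m$ color has coordinates $p+e_m$ lies in $W_n(p+e_m)$, unless it is an adapter with $\mathrm{pos}(z_r)=p$, impossible as $p\notin Z$. So $x(v+e_m)\in W_n(p+e_m)$. Conversely, if $x(v+e_m)\in W_n(p+e_m)$, its $-m$ color has coordinates $p+e_m$, because $p$ is not a slot. A tile whose $+m$ color has these coordinates lies in $W_n(p)$, unless it is an adapter with $\mathrm{pos}(z_r)=p+e_m$, impossible as $p+e_m\notin Z$. So $x(v)\in W_n(p)$.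

**Step 3: $G$ is connected.** We want to carry one position to all of $G$. Let $\tilde G\subset\mathbb{Z}^d$ be the preimage of $G$. Its complement is a union of boxes: translates of $Z$, and single points (slots). For such a box $[a,b]$ let its shell be $[a-1,b+1]\setminus[a,b]$, with $a\pm1$, $b\pm1$ taken coordinatewise. Every shell lies in $\tilde G$: for slots this is the disjointness of the cubes from each other and from $Z$; for $Z$ the shell is contained in $[0,K+1]^d$, which contains no slot and, as $N>K+2$, meets no other translate of $Z$. Since $d\ge2$, a shell is connected in the grid graph: it is the union of the faces of the box $[a-1,b+1]$, each face is connected, and faces of different directions intersect. Now take a grid path between two points of $\tilde G$. Each excursion outside $\tilde G$ stays in one box (leaving a box means stepping into its shell), and it starts from and returns to points of the shell of that box; so it can be rerouted inside the shell. Thus $\tilde G$ is connected. By Steps 1 and 2 there is a coset $C$ such that every location with position $p\in G$ relative to $C$ carries a tile of $W_n(p)$.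

**Step 4: slots.** A location of position $r\in\mathcal S$ is surrounded by the $2d$ adapters of $r$, so its tile has all $2d$ colors of $z_r$ and equals $z_r$.

**Step 5: zone.** Here adapters might try to impersonate zone tiles; two sides decide. Let a location $v$ have position $p\in Z$. We show $x(v)\in W_n(p)$ by induction on $(p_2,p_1)$ in lexicographic order. The locations $v-e_1$, $v-e_2$ have positions $p-e_1,p-e_2\in G\cup Z$, which are not adapter positions or slots, since all their coordinates are $\le K$. They carry tiles of $W_n(p-e_1)$ and $W_n(p-e_2)$, by Step 3 or by induction. So $x(v)_{-1}$ and $x(v)_{-2}$ both have coordinates $p$. If $x(v)\in W_n(p^*)$, at most one of these two sides is exceptional, hence $p^*=p$.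

**Step 6: the configuration $y$.** So $x$ is a concatenation of legal blocks with corners in $C$. By Lemma 2 they are $\sigma_n(y(v))$ for a unique $y$ (given $C$), and $y\in X_{n+1}$ by the second statement of Lemma 2.

**Step 7: uniqueness of $C$.** Suppose $x$ is also a concatenation of legal blocks with corners in $C'$. Take a location with position $p\in G$ relative to $C'$; its tile is in $W_n(p)$. Let $p'$ be its position relative to $C$. If $p'$ were a slot, the tile would be a zone tile, contradicting the disjointness of the sets $W_n(\cdot)$. So the tile is in $W_n(p')$, hence $p'=p$ and $C'=C$. $\square$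

**Lemma 4.** $X_n\ne\varnothing$ for $n\ge n_0$.

**Proof.** Every $W_k$, $k\ge n_0$, contains the trivial proper tile at position $0$, which is not in $Z$, on a wire, a slot or an adapter position. For $t_k\in W_{n+k}$ the pattern $\sigma_n\sigma_{n+1}\cdots\sigma_{n+k-1}(t_k)$ is legal on a cube of side $N_n\cdots N_{n+k-1}$. These sides tend to infinity. Translate the cubes so that they are centered near the origin, extend arbitrarily, and take a limit point in $W_n^{\mathbb{Z}^d}$; it lies in $X_n$. $\square$

## 8. Every window occurs in every large macro-tile

Call $p\in[0,N)^d$ *rigid* if $p\notin Z$ and $p$ is not on a wire. At a rigid position the tile of $\sigma_n(t')$ does not depend on $t'$; slots and adapter positions are rigid. This is where the slots pay off: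

**(5)** If $p\notin Z$ is not rigid, the tile of $\sigma_n(t')$ at $p$ depends on only one bit $\kappa_{\varepsilon m,i}(t')$, with $m$, $i$ and the sign $\varepsilon$ determined by $p$.

Indeed $p$ lies on exactly one wire, say of direction $m$ and index $i$. By the proof of Lemma 2 the $w$-component changes along this wire only at a point of $Z$ (namely at $x=y=i+2$ for $m=1$ and at $p_m=1$ for $m\ge2$). So the two labels at $p$ in direction $m$ have equal $w$-components, equal to $\kappa_{-m,i}(t')$ before the change point and to $\kappa_{+m,i}(t')$ after it. All other label components at $p$ are $\varnothing$, since $h,u,s$ live between zone positions and $p$ is on no other wire.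

**Lemma 5.** Let $n\ge n_0$. For every $t'\in W_{n+1}$, $m$, $\varepsilon\in\{+,-\}$, $i\in[0,L_{n+1})$ and every $t''\in W_{n+2}$, some tile $t_1'$ occurring in $\sigma_{n+1}(t'')$ has the same $i$-th bit of its $\varepsilon m$ color as $t'$.

**Proof.** In this proof $N,K,L,Z$ refer to level $n+1$. If $t'$ is a zone tile, it occurs in its slot. If $t'\in W_{n+1}(p)$ with $p$ rigid, then $W_{n+1}(p)=\{t'\}$ and $t'$ occurs at $p$. Otherwise $t'$ is a proper tile at some $p'\in G$ on exactly one wire. Let $t'_{\varepsilon m}=(g,\lambda)$. The bit belongs either to $g$ or to the code of $\lambda$.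

**The bit belongs to a coordinate $g_j=v$.** We look for a color with the same $j$-th coordinate. Let $g^*$ have $g^*_j=v$ and all other coordinates $0$. Take the tile of $\sigma_{n+1}(t'')$ at position $g^*$ (if $\varepsilon=-$) or $g^*-e_m$ mod $N$ (if $\varepsilon=+$). As $d\ge2$, this position has a coordinate $0$ or $N-1$, so it is neither a slot, nor an adapter position, nor in $Z$. Hence the $\varepsilon m$ color of this tile has coordinates $g^*$, whose $j$-th coordinate is $v$.

**The bit belongs to the code of $\lambda$.** If $\lambda$ is trivial, use the tile at position $0$, all of whose labels are trivial. Otherwise, since $p'\notin Z$, $\lambda$ has $w=\beta\in\{0,1\}$ and all other components $\varnothing$. We exhibit a zone tile whose $\varepsilon m$-label is $\lambda$; it occurs in its slot in $\sigma_{n+1}(t'')$. Recall $3\le L+1$, $L+2\le K$, $K\ge5$. Positions below are plane positions.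

* $m=1$: position $(2,3)$. Labels on $\pm1$: $w=\beta$, $h=\varnothing$; on $\pm2$: $w=0$, $u=\varnothing$, $s=(\sqcup,\varnothing)$; others trivial. The domain conditions hold: direction 1 needs a bit since $3\in[2,L+1]$; on the facets $(2,3)$ and $(2,4)$ of direction 2 a bit and $s$ are required ($4\le K$) and $u=\varnothing$ since $3,4>2$; directions $\ge3$ are trivial since $p_2\ne1$. Rules (a), (b) hold; (c) and (d) are void; (e) holds via R1, as $3\le K-1$.
* $m=2$, $\varepsilon=-$: position $(2,1)$, whose $-2$ label has only a $w$-component. Put $w=\beta$ there, $w=0$ on all other facets that require a bit, $u=(0,0)$ on $+2$, and $s$ on $+2$ as forced by (d). Direction-1 labels are trivial, since the domain for $w$ and $h$ needs $y\ge2$. Rules (a), (c), (e) are void since $y=1$; (b) is void since $p_{m'}=1$ for all $m'\ge2$.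
* $m=2$, $\varepsilon=+$: position $(2,K)$, with $w=\beta$ on $\pm2$, $s=(\sqcup,\varnothing)$ on $-2$, $u=\varnothing$, and directions $1,3,\dots,d$ trivial. There is no direction-1 wire here since $K\ge L+2$, and $h=\varnothing$ is allowed. Rule (b) holds; (c) is void since $K>2$; (e) holds with $s'=(\sqcup,\varnothing)$ via R1. The $+2$ label is $(\beta,\varnothing,\varnothing)$, as the facet $(2,K+1)$ carries no $s$.
* $m\ge3$: position $(2,1)$ with $w=\beta$ on $\varepsilon m$, $w=0$ on all other facets that require a bit, $u=(0,0)$ on $+2$, and $s$ on $+2$ forced by (d). Rule (b) imposes nothing because $p_{m'}=1$ for all $m'\ge2$, and (a), (c), (e) are void. $\square$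

Let $\mathcal A_n\subseteq W_n$ be the set of tiles occurring in elements of $X_n$.

**Lemma 6.** Every $t\in\mathcal A_n$ occurs in $\sigma_n\sigma_{n+1}(t'')$ for every $t''\in W_{n+2}$.

**Proof.** If $t$ is a zone tile, it occurs in a slot of every $\sigma_n(t')$. If $t\in W_n(p)$ with $p$ rigid, it occurs at $p$ in every $\sigma_n(t')$. Otherwise $t\in W_n(p)$ with $p\in G$ on a wire. By Lemma 3, $t$ stands at some position of some $\sigma_n(t')$; this position is not a slot because $t$ is not a zone tile, and it is $p$ by disjointness of the $W_n(\cdot)$. By (5) the tile at $p$ depends only on one bit $\kappa_{\varepsilon m,i}$ of the boundary tuple. By Lemma 5 some $t_1'$ in $\sigma_{n+1}(t'')$ has the same bit as $t'$, and so $t$ occurs at $p$ in $\sigma_n(t_1')$. $\square$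

Single tiles are not enough: a pattern may straddle blocks. Windows of shape $\{0,1\}^d$ are.

**Lemma 7.** Every pattern of shape $\{0,1\}^d$ occurring in $X_n$ occurs in $\sigma_n\sigma_{n+1}\sigma_{n+2}\sigma_{n+3}(t)$ for every $t\in W_{n+4}$.

**Proof.** Let the window occur in $x\in X_n$, decomposed as in Lemma 3 with $y\in X_{n+1}$. Let $J$ be the set of directions in which the window crosses block boundaries.

**Case $J=\varnothing$.** The window lies in $\sigma_n(t')$ with $t'\in\mathcal A_{n+1}$. By Lemma 6 one level up, $t'$ occurs in $\sigma_{n+1}\sigma_{n+2}(t''')$ for every $t'''\in W_{n+3}$. So the window occurs in $\sigma_n\sigma_{n+1}\sigma_{n+2}(t''')$ for every $t'''$, in particular for every tile $t'''$ of $\sigma_{n+3}(t)$.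

**Case $|J|\ge2$.** All positions in the window have at least two coordinates in $\{0,N_n-1\}$. A point on a wire or in $Z$ has at most one coordinate outside $[1,K_n]$, so these positions are rigid, and they are not slots. So the window is determined by its location modulo $N_n$, and it occurs in the image under $\sigma_n$ of any legal pattern of shape $\{0,1\}^d$ over $W_{n+1}$. Every $\sigma_{n+1}(t'')$ contains such a pattern, in particular for the tiles $t''$ of $\sigma_{n+2}\sigma_{n+3}(t)$.

**Case $J=\{m\}$.** The window lies across the common face of $\sigma_n(t_1)$ and $\sigma_n(t_2)$, where $t_1=y(v)$ and $t_2=y(v+e_m)$. Its positions have $p_m\in\{0,N_n-1\}$. Such positions are outside $Z$, are not slots or adapter positions, and can be on a wire only if it has direction $m$ (a wire of another direction has $p_m\in[1,L+1]$). There, by the proof of Lemma 2, the bits are those of $\kappa_{+m}(t_1)$ for $p_m=N_n-1$ and of $\kappa_{-m}(t_2)$ for $p_m=0$, and these two colors are equal. So the window depends only on its location modulo $N_n$, on $m$, and on the color $(t_1)_{+m}$. Let $\bar t$ be the tile of $\sigma_{n+3}(t)$ at position $0$. By Lemma 6, $t_1\in\mathcal A_{n+1}$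 occurs in $\sigma_{n+1}\sigma_{n+2}(\bar t)$. Since $N_{n+3}\ge2$, this occurrence has a $+e_m$-neighbor $t_2^*$ inside the legal pattern $\sigma_{n+1}\sigma_{n+2}\sigma_{n+3}(t)$, and $(t_2^*)_{-m}=(t_1)_{+m}$. Hence the window occurs across the common face of $\sigma_n(t_1)$ and $\sigma_n(t_2^*)$. $\square$

### Proof of Theorem A

Let $X=X_{n_0}$, which is nonempty by Lemma 4, and $M_n=N_{n_0}\cdots N_{n-1}$ (so $M_{n_0}=1$).

**Step 1: the hierarchy.** For each $n\ge n_0$, each $x\in X$ is in a unique way a concatenation of blocks $\sigma_{n_0}\cdots\sigma_{n-1}(y_n(\cdot))$ ("level-$n$ macro-tiles", of side $M_n$) with $y_n\in X_n$ and corners in a coset $C_n(x)$ of $M_n\mathbb{Z}^d$, and $C_{n+1}(x)\subseteq C_n(x)$. For $n=n_0$ this is trivial, with $y_{n_0}=x$. Given level $n$ with corners $c+M_nv$, apply Lemma 3 to $y_n$: with corner coset $c'+N_n\mathbb{Z}^d$ of $y_n$ we get level $n+1$ with $C_{n+1}(x)=c+M_nc'+M_{n+1}\mathbb{Z}^d$. Uniqueness passes up: a level-$(n+1)$ decomposition refines to a level-$n$ decomposition, which is unique by induction, and it gives a decomposition of $y_n$, which is unique by Lemma 3.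

**Step 2: minimality.** Let $\mathcal P$ be a finite pattern occurring in some $x\in X$. Choose $n$ such that $\mathcal P$ fits in a cube of side $M_n$. Such a cube meets at most two consecutive macro-tiles in each direction, so $\mathcal P$ lies in the image under $\sigma_{n_0}\cdots\sigma_{n-1}$ of a $\{0,1\}^d$-pattern of an element of $X_n$. By Lemma 7, $\mathcal P$ occurs in $\sigma_{n_0}\cdots\sigma_{n+3}(t)$ for every $t\in W_{n+4}$. Every $x'\in X$ is a concatenation of such blocks, so $\mathcal P$ occurs in $x'$. Hence every orbit is dense.

**Step 3: the factor map.** Put $\theta_n(x)=-C_n(x)\in\mathbb{Z}^d/M_n\mathbb{Z}^d$, the position of the origin in its level-$n$ macro-tile. Since $C_n(T_ux)=C_n(x)-u$, we have $\theta_n(T_ux)=\theta_n(x)+u$. For a coset $C\ni c$, the set $\{x\in X:C_n(x)=C\}$ is $T_{-c}$ applied to $\sigma_{n_0}\cdots\sigma_{n-1}(X_n)$, the continuous image of a compact set, so it is closed. These finitely many closed sets partition $X$, hence are clopen, and $\theta_n$ is continuous. As $C_{n+1}(x)\subseteq C_n(x)$, the $\theta_n$ are compatible and define a continuous equivariant $\pi:X\to\mathbb{G}$. Its image is nonempty, closed and invariant, and $\mathbb{G}$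 is minimal because $\mathbb{Z}^d$ has dense image in it. So $\pi$ is onto.

**Step 4: fibers.** We show that almost every fiber is a point. For $\theta\in\mathbb{G}$ let $o_n\in[0,M_n)^d$ represent $\theta_n$ and write $o_{n+1}=o_n+M_np_n$ with $p_n\in[0,N_n)^d$. Under Haar measure the $p_n$ are independent and uniform. For $x\in\pi^{-1}(\theta)$, $p_n$ is the position of the level-$n$ macro-tile containing the origin inside the level-$(n+1)$ macro-tile containing the origin.

Suppose that $n>n_0$, $p_n$ is rigid and $p_{n-1}\in[1,N_{n-1}-2]^d$. Then for every $x\in\pi^{-1}(\theta)$ the element of $W_n$ representing the level-$n$ macro-tile around the origin is determined by $p_n$, so $x$ is determined on $-o_n+[0,M_n)^d$. All coordinates of $o_n=o_{n-1}+M_{n-1}p_{n-1}$ lie in $[M_{n-1},M_n-M_{n-1}-1]$, so this set contains $[-M_{n-1},M_{n-1}]^d$. If this happens for infinitely many $n$, the fiber is a singleton.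

The proportion of nonrigid positions is at most $(K_n^2+dL_{n+1}N_n)/N_n^d\to0$, because $L_{n+1}\le K_n\le(2N_n)^{1/4}$ and $d\ge2$. The proportion of $p_{n-1}\notin[1,N_{n-1}-2]^d$ is at most $2d/N_{n-1}\to0$. For even $n$ the good events, which depend on the disjoint pairs $(p_n,p_{n-1})$, are independent, and their failure probabilities tend to $0$. By the second Borel–Cantelli lemma almost surely infinitely many of them occur. $\square$

This proves Theorem A, and with it Theorem 1: for every $d\ge2$ a minimal $\mathbb{Z}^d$-SFT extending the universal odometer exists.

## 9. Which sets of primes occur: proof of Theorem 2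

**(1⇒3).** We choose a zoom sequence whose prime divisors are exactly the elements of $A$, each used infinitely often. Let $A$ be c.e. and nonempty. Fix $p_0\in A$ and an enumeration procedure. Let $P_n$ be the set consisting of $p_0$ and all primes $p\le\ell(n)$ enumerated into $A$ within $\ell(n)$ steps, and put $N_n=p_0^{\ell(n)}\prod_{p\in P_n}p$. Then $N_n\ge2^{\ell(n)}>n$, and $N_n$ is computable in time polynomial in $\ell(n)$. Only primes of $A$ divide $N_n$, and each $p\in A$ divides $N_n$ for all large $n$. So only primes of $A$ divide $M_n$, and for each $p\in A$ the exponent of $p$ in $M_n$ tends to infinity. By the Chinese remainder theorem $\varprojlim\mathbb{Z}^d/M_n\mathbb{Z}^d\cong\mathbb{Z}_A^d$, and Theorem A applies.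

**(3⇒2).** We show that nothing equicontinuous fits between $X$ and $\mathbb{Z}_A^d$. Let $E$ be the maximal equicontinuous factor of $X$. Since $\mathbb{Z}_A^d$ is equicontinuous, $\pi$ factors as $X\to E\xrightarrow{\rho}\mathbb{Z}_A^d$. By a classical theorem $E$, being minimal and equicontinuous, is a compact abelian group on which $\mathbb{Z}^d$ acts by translation via a homomorphism with dense image. After a translation $\rho(0)=0$; then $\rho$ is additive on the dense image of $\mathbb{Z}^d$ by equivariance, so it is a continuous homomorphism. All its fibers are cosets of $\ker\rho$. If $\pi^{-1}(g)$ is a singleton, so is its image $\rho^{-1}(g)$ in $E$. Thus $\ker\rho$ is trivial and $E\cong\mathbb{Z}_A^d$.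

**(2⇒1).** Let $X=S_{\mathcal L}$ be minimal over the alphabet $\Sigma$, with maximal equicontinuous factor $\mathbb{Z}_A^d$.

**Step 1: a dynamical test for $p\in A$.** We claim that a prime $p$ is in $A$ iff $X$ factors onto $(\mathbb{Z}/p)^d$ with the action $u\cdot g=g+(u\bmod p)$. If $p\in A$, compose $X\to\mathbb{Z}_A^d$ with $\mathbb{Z}_A^d\to\mathbb{Z}_p^d\to(\mathbb{Z}/p)^d$. Conversely, a factor map $X\to(\mathbb{Z}/p)^d$ factors through an equivariant continuous surjection $\psi:\mathbb{Z}_A^d\to(\mathbb{Z}/p)^d$, as finite systems are equicontinuous. On the dense subgroup $\mathbb{Z}^d$ we have $\psi(u)-\psi(0)=u\bmod p$, so $\psi-\psi(0)$ is a continuous surjective homomorphism. If $p\notin A$, multiplication by $p$ is bijective on $\mathbb{Z}_A^d$, because $p$ is invertible in $\mathbb{Z}_q$ for every prime $q\ne p$. So the image of $\psi-\psi(0)$ equals $p$ times itself, that is, $0$; a contradiction.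

**Step 2: the test can be searched.** A continuous equivariant map $X\to(\mathbb{Z}/p)^d$ is automatically onto, since the target is one orbit and $X\neq\varnothing$. By continuity it has the form $x\mapsto f(x|_D)$ for some $f:\Sigma^D\to(\mathbb{Z}/p)^d$, $D=[-r,r]^d$. Such an $f$ defines an equivariant map iff $f((T_{e_m}x)|_D)=f(x|_D)+e_m$ for all $m$ and all $x\in X$. This holds iff for some $R>r$ the identity holds for all patterns on $[-R,R]^d$ that contain no forbidden pattern of $\mathcal L$. One direction is clear, as restrictions of points of $X$ are such patterns. For the other, if for every $R$ some such pattern violated the identity, then for some fixed $m$ this would happen for infinitely many $R$, and a limit point of these patterns would be a point of $X$ violating it. So we search over $(r,f,R)$ with a decidable test, and the set of primes in question, which is $A$, is c.e.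

**The additional properties in case 3.** Let $\mathbb{G}=\mathbb{Z}_A^d$ and $\mathbb{G}_1=\{g:|\pi^{-1}(g)|=1\}$.

**Unique ergodicity and isomorphism.** By compactness $\{g:\operatorname{diam}\pi^{-1}(g)\ge\varepsilon\}$ is closed for each $\varepsilon>0$, so $\mathbb{G}_1$ is a $G_\delta$ set, and it has Haar measure $1$ by hypothesis. Every invariant probability measure $\mu$ on $X$ projects to Haar measure, the only invariant probability measure on $\mathbb{G}$ (invariance under a dense subgroup of translations gives invariance under all). So $\mu(\pi^{-1}\mathbb{G}_1)=1$. The map $\pi:\pi^{-1}\mathbb{G}_1\to\mathbb{G}_1$ is a continuous bijection of Borel subsets of Polish spaces, hence a Borel isomorphism. Therefore $\mu(S)$ is the Haar measure of $\pi(S\cap\pi^{-1}\mathbb{G}_1)$ for every Borel set $S$, so $\mu$ is unique and $\pi$ is a measure-theoretic isomorphism. (Invariant measures exist because $\mathbb{Z}^d$ is amenable and $X$ is compact and nonempty.)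

**Entropy.** By the variational principle for $\mathbb{Z}^d$-actions (the topological entropy is the supremum of the measure entropies over invariant probability measures), the topological entropy of $X$ is the entropy of the odometer with Haar measure. That is $0$: the partition of $\mathbb{Z}_A^d$ into the cosets of the kernel of the map onto $\mathbb{Z}^d/k\mathbb{Z}^d$, where $k$ is a product of primes of $A$, is mapped to itself by every translation, so joining its translates creates no new atoms and it has entropy $0$. Such partitions, for a suitable increasing sequence of $k$, refine each other and generate the Borel sets.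

For the SFTs of Theorem A this is also direct. A cube of side $M_n$ is covered by $2^d$ macro-tiles of level $n$, so it carries at most $M_n^d|W_n|^{2^d}\le M_n^d2^{2^{d+1}dL_n}$ patterns, and $L_n/M_n^d\to0$, since for $n>n_0$ we have $L_n\le K_{n-1}\le(2N_{n-1})^{1/4}$ and $M_n\ge N_{n-1}$.

**Non-injectivity.** The subshift $X$ is expansive: there is $\varepsilon>0$ such that $\rho(T_ux,T_uy)<\varepsilon$ for all $u$ implies $x=y$. If $\pi$ were injective, it would be an isomorphism by compactness, and $\mathbb{Z}_A^d$ would be expansive, say with constant $\varepsilon$. By equicontinuity there is $\delta>0$ such that points at distance less than $\delta$ stay at distance less than $\varepsilon$ under all translations, hence are equal. Then the compact space $\mathbb{Z}_A^d$ would be discrete, hence finite; but it is infinite. So $\pi$ is never injective. $\blacksquare$
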